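\title{Closed geodesics on simply connected nilpotent Lie groups}

\begin{abstract}
We disprove the conjecture that no left-invariant Riemannian metric on a simply connected nilpotent Lie group has a closed geodesic. The conjecture holds in steps $1$ and $2$ and fails in every step $k\ge 3$; the basic example is an explicit closed geodesic on a $3$-step group of dimension $7$. Closed geodesics never occur in dimension at most $4$ and occur in every dimension at least $6$. The positive results come from an integral identity that a closed geodesic satisfies for each derivation of the Lie algebra. The same identity shows that the existence of closed geodesics depends on the metric and not only on the group.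
\end{abstract}

\section{Introduction}

Let $N$ be a simply connected real Lie group (simply connected includes connected throughout) with Lie algebra $\mathfrak n$. Put $\mathfrak n^1=\mathfrak n$ and $\mathfrak n^{j+1}=[\mathfrak n,\mathfrak n^j]$. The group $N$ is \emph{$k$-step nilpotent} if $\mathfrak n^{k+1}=0\ne\mathfrak n^k$. In that case $\exp\colon\mathfrak n\to N$ is a diffeomorphism, so $N$ is diffeomorphic to $\mathbb R^n$. A left-invariant Riemannian metric on $N$ is the same thing as an inner product on $\mathfrak n$, spread over $N$ by left translations. A \emph{closed geodesic} is a non-constant geodesic $\gamma\colon\mathbb R\to N$ with $\gamma(t+T)=\gamma(t)$ for some $T>0$ and all $t$.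

Can such a space have a closed geodesic? Topology does not force one, since $N$ is contractible. For $k=1$ the space is Euclidean and the geodesics are straight lines. On the Heisenberg group, the smallest group with $k=2$, geodesics can project to circles, but they climb at a constant nonzero rate in the central direction (Section~\ref{sec:heis}). It is known that no left-invariant metric on a simply connected $2$-step nilpotent group has a closed geodesic. One would guess that the climbing persists in higher step, and this is Conjecture~6.1 of \cite{CG}, which for simply connected groups reads as follows.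

\begin{quote}
\emph{For every $k\ge1$, no left-invariant Riemannian metric on a simply connected real $k$-step nilpotent Lie group has a closed geodesic.}
\end{quote}

The conjecture is false.

\begin{theorem}\label{thm:seven}
There is a simply connected $3$-step nilpotent Lie group $N_7$, diffeomorphic to $\mathbb R^7$, with a left-invariant Riemannian metric that has a closed geodesic.
\end{theorem}

\begin{theorem}\label{thm:step}
For $k\in\{1,2\}$ no left-invariant metric on a simply connected $k$-step nilpotent group has a closed geodesic. For every $k\ge3$ there exist a simply connected $k$-step nilpotent group and a left-invariant metric on it with a closed geodesic.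
\end{theorem}

\begin{theorem}\label{thm:dim}
\begin{enumerate}
\item[(a)] If $N$ is a simply connected nilpotent group with $\dim N\le4$, then no left-invariant metric on $N$ has a closed geodesic.
\item[(b)] For every $n\ge6$ there is an $n$-dimensional simply connected nilpotent group with a left-invariant metric that has a closed geodesic.
\end{enumerate}
\end{theorem}

We do not decide whether closed geodesics occur in dimension $5$.

The positive results have a single source. A closed geodesic is a critical point of the energy, and automorphisms of $N$ deform it through closed curves whose energy is easy to compute; this gives one identity for each derivation of $\mathfrak n$ (Theorem~\ref{thm:der}). The examples are built on groups with a circle of symmetries. We look for geodesics whose velocity rotates uniformly; the geodesic equation then becomes algebraic, and closing up becomes the vanishing of a constant drift (Sections~\ref{sec:seven} and~\ref{sec:six}). Both example groups also carry left-invariant metrics without closed geodesics (Section~\ref{sec:metric}).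

\section{The geodesic equation on the Lie algebra}\label{sec:eq}

Let $N$ be a Lie group, and identify its algebra $\mathfrak n$ of left-invariant vector fields with $T_1N$. The \emph{Maurer--Cartan form} $\omega_N$ is the $\mathfrak n$-valued $1$-form that sends $V\in T_gN$ to $dL_{g^{-1}}V$. Its components in a basis of $\mathfrak n$ form a left-invariant coframe; conversely, a left-invariant coframe identifies $\mathfrak n$ with $\mathbb R^n$ and $\omega_N$ with the list of its members. For left-invariant fields $A,B$ the functions $\omega_N(A)$ and $\omega_N(B)$ are constant, so $d\omega_N(A,B)=-\omega_N([A,B])$. Hence, for any two tangent vectors $A,B$ at a point,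
\begin{equation}\label{eq:mc}
d\omega_N(A,B)+[\omega_N(A),\omega_N(B)]=0 .
\end{equation}
We use \eqref{eq:mc} to read off brackets from a coframe. The \emph{left velocity} of a curve $\gamma$ is $\xi=\omega_N(\dot\gamma)$, a curve in $\mathfrak n$. Two curves with the same left velocity differ by a left translation, so one is closed if and only if the other is.

Fix an inner product on $\mathfrak n$. The energy of $\gamma$ on $[0,T]$ is $E(\gamma)=\frac12\int_0^T|\xi|^2\,dt$.

\begin{lemma}\label{lem:geo}
A smooth curve $\gamma$ is a geodesic if and only if its left velocity satisfies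
\begin{equation}\label{eq:geo}
\langle\dot\xi,Y\rangle=\langle\xi,[\xi,Y]\rangle\qquad\text{for all }Y\in\mathfrak n .
\end{equation}
If $\gamma$ is a $T$-periodic geodesic and $\gamma_\varepsilon$ is a smooth family of $T$-periodic curves with $\gamma_0=\gamma$, then $\frac{d}{d\varepsilon}E(\gamma_\varepsilon)\big|_{\varepsilon=0}=0$.
\end{lemma}

\begin{proof}
Let $\gamma_\varepsilon$ be a smooth family of curves and put $\eta=\omega_N(\partial_\varepsilon\gamma_\varepsilon)$. Pulling \eqref{eq:mc} back by $(\varepsilon,t)\mapsto\gamma_\varepsilon(t)$ and evaluating on $\partial_\varepsilon,\partial_t$ gives $\partial_\varepsilon\xi-\dot\eta+[\eta,\xi]=0$. Therefore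
\[
\frac{dE}{d\varepsilon}=\int_0^T\langle\xi,\dot\eta+[\xi,\eta]\rangle\,dt
=\langle\xi,\eta\rangle\Big|_0^T+\int_0^T\big(\langle\xi,[\xi,\eta]\rangle-\langle\dot\xi,\eta\rangle\big)\,dt .
\]
Geodesics are the critical points of $E$ under variations with fixed endpoints. Every smooth $\eta$ that vanishes at the endpoints occurs at $\varepsilon=0$, for $\gamma_\varepsilon=\gamma\exp(\varepsilon\eta)$. This gives \eqref{eq:geo}. For a periodic family, $\xi$ and $\eta$ are $T$-periodic, so the boundary term vanishes, and the integral vanishes by \eqref{eq:geo}.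
\end{proof}

Taking $Y=\xi(t)$ in \eqref{eq:geo} shows that $|\xi|$ is constant, so $\xi$ never vanishes on a non-constant geodesic. Taking $Y$ central shows that $\langle\xi,Y\rangle$ is constant. On a product $N'\times N''$ with a product metric, $\xi=(\xi',0)$ solves \eqref{eq:geo} whenever $\xi'$ solves it on $N'$; so a closed geodesic $\gamma'$ of $N'$ gives the closed geodesic $(\gamma',1)$ of the product.

All our examples are written in complex coordinates. On $\mathbb C$ we use the inner product $\operatorname{Re}(\bar ab)=\operatorname{Re}(\bar ba)$ and the identity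
\begin{equation}\label{eq:im}
\operatorname{Im}(\bar ab)=\operatorname{Re}\big(\overline{(ia)}\,b\big).
\end{equation}
For a complex coordinate $w=x+iy$ put
\[
\rho_w=\operatorname{Im}(\bar w\,dw)=x\,dy-y\,dx,\qquad \Omega_w=dx\wedge dy .
\]
Then $d\rho_w=2\Omega_w$, and $\Omega_w$ takes the value $\operatorname{Im}(\bar aa')$ on vectors with $w$-components $a,a'$. Thus $\frac12\rho_w$ measures signed area swept about the origin; along $w=We^{imt}$ with $m$ real it has $\rho_w(\dot w)=m|W|^2$.

\section{The Heisenberg group: rotation forces drift}\label{sec:heis}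

The obstruction and the way to evade it are both visible in dimension $3$. On $\mathbb C\times\mathbb R$ take the product
\[
(w_0,z_0)\cdot(w,z)=\big(w_0+w,\ z_0+z-\tfrac12\operatorname{Im}(\bar w_0w)\big).
\]
The forms $dw$ and $\omega^z=dz+\frac12\rho_w$ are left-invariant: a left translation changes $dz$ by $-\frac12\operatorname{Im}(\bar w_0dw)$ and $\frac12\rho_w$ by the opposite amount. Since $d\omega^z=\Omega_w$, equation \eqref{eq:mc} gives $[(w,z),(w',z')]=(0,-\operatorname{Im}(\bar ww'))$.

Take the metric $|dw|^2+\lambda(\omega^z)^2$ with $\lambda>0$. Write $\xi=(a,e)$ and $\zeta=\lambda e$. For $Y=(a',e')$, identity \eqref{eq:im} gives $\langle\xi,[\xi,Y]\rangle=-\zeta\operatorname{Re}(\overline{(ia)}\,a')$, so \eqref{eq:geo} reads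
\[
\dot\zeta=0,\qquad \dot a=-\zeta\,ia .
\]
If $\zeta=0$, then $\dot w=a$ is a nonzero constant and the geodesic is not closed. If $\zeta\ne0$, then $a=Ae^{-i\zeta t}$, and after a left translation $w=(iA/\zeta)e^{-i\zeta t}$. The projection to the $w$-plane closes up. But $\rho_w(\dot w)=-|A|^2/\zeta$, so
\begin{equation}\label{eq:heisdrift}
\dot z=e-\tfrac12\rho_w(\dot w)=e+\frac{|A|^2}{2\zeta}.
\end{equation}
Since $e$ and $\zeta$ have the same sign, the two terms cannot cancel, and $z$ drifts linearly in $t$.

The reason is a coupling of signs. For $\zeta>0$ the central momentum $\zeta$ turns the velocity clockwise, the swept area is negative, and it pushes $z$ in the same direction as $e$ does. Two lessons follow. First, multiplying \eqref{eq:heisdrift} by $2\zeta$ gives $2\zeta\dot z=|a|^2+2\lambda e^2=\langle D\xi,\xi\rangle$, where $D(a,e)=(a,2e)$ generates the dilations $(w,z)\mapsto(rw,r^2z)$, which are automorphisms. The next section turns this observation into a general obstruction. Second, a closed geodesic becomes conceivable once some plane is made to rotate \emph{against} the direction that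 $\zeta$ imposes on it, so that its area cancels $e$.

\section{Derivations obstruct closed geodesics}\label{sec:der}

A \emph{derivation} of $\mathfrak n$ is a linear map $D$ with $D[A,B]=[DA,B]+[A,DB]$. Then $e^{sD}$ is an automorphism of $\mathfrak n$ for each real $s$. We recall that an automorphism of the Lie algebra of a simply connected Lie group is the differential of a unique automorphism of the group.

\begin{theorem}\label{thm:der}
Let $N$ be a simply connected Lie group with a left-invariant metric, and let $\gamma$ be a closed geodesic of period $T$ with left velocity $\xi$. Then for every derivation $D$ of $\mathfrak n$,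
\begin{equation}\label{eq:der}
\int_0^T\langle D\xi,\xi\rangle\,dt=0 .
\end{equation}
Consequently, if some derivation satisfies $\langle D\xi,\xi\rangle>0$ for all $\xi\ne0$ in $\mathfrak n$, then $N$ has no closed geodesic.
\end{theorem}

\begin{proof}
Let $\phi_s$ be the automorphism of $N$ with differential $e^{sD}$. The map $(s,g)\mapsto\phi_s(g)$ is smooth: near a point $g_0=\exp X_1\cdots\exp X_m$ we can use $Y\mapsto g_0\exp Y$ as a chart, and $\phi_s(g_0\exp Y)=\exp(e^{sD}X_1)\cdots\exp(e^{sD}X_m)\exp(e^{sD}Y)$. So $\phi_s\circ\gamma$ is a smooth family of $T$-periodic curves. From $\phi_s\circ L_g=L_{\phi_s(g)}\circ\phi_s$ we get $\phi_s^*\omega_N=e^{sD}\omega_N$, so the left velocity of $\phi_s\circ\gamma$ is $e^{sD}\xi$ and its energy is $\frac12\int_0^T|e^{sD}\xi|^2\,dt$. The derivative at $s=0$ is the left side of \eqref{eq:der}, and it vanishes by Lemma~\ref{lem:geo}. The last statement follows because $\xi(t)\ne0$ for all $t$.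
\end{proof}

Nilpotency plays no role here. Simple connectivity is used to integrate $e^{sD}$, and it cannot be dropped: on the circle $\mathbb R/\mathbb Z$ the identity map is a positive derivation, yet all non-constant geodesics are closed. For an inner derivation $D=\operatorname{ad}_Y$ the integrand equals $-\langle\dot\xi,Y\rangle$ by \eqref{eq:geo}, so \eqref{eq:der} only repeats that $\xi$ is periodic. The information comes from outer derivations, and gradings supply them. A \emph{positive grading} is a decomposition $\mathfrak n=\bigoplus_{i\ge1}\mathfrak v_i$ with $[\mathfrak v_i,\mathfrak v_j]\subset\mathfrak v_{i+j}$; it is a \emph{stratification}, and $N$ is a \emph{Carnot group}, if moreover $[\mathfrak v_1,\mathfrak v_i]=\mathfrak v_{i+1}$ for all $i$.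

\begin{corollary}\label{cor:none}
Let $N$ be a simply connected nilpotent group with a left-invariant metric. There is no closed geodesic in each of the following cases.
\begin{enumerate}
\item[(i)] $\mathfrak n$ has a positive grading whose summands are mutually orthogonal (for instance, $N$ is a Carnot group of any step with orthogonal layers).
\item[(ii)] $\mathfrak n$ is abelian or $2$-step, and the metric is arbitrary.
\item[(iii)] $\mathfrak n$ has an abelian ideal $\mathfrak a$ of codimension one, and the metric is arbitrary.
\end{enumerate}
\end{corollary}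

\begin{proof}
(i) Let $D$ be multiplication by $i$ on $\mathfrak v_i$. For $A\in\mathfrak v_i$ and $B\in\mathfrak v_j$ both sides of the derivation rule equal $(i+j)[A,B]$. By orthogonality $\langle D\xi,\xi\rangle=\sum_i i|\xi_i|^2$, which is positive for $\xi\ne0$.

(ii) Here $\mathfrak v_2=[\mathfrak n,\mathfrak n]$ is central, so together with any complement $\mathfrak v_1$ it forms a positive grading. Take $\mathfrak v_1=\mathfrak v_2^\perp$ and apply (i).

(iii) Let $X$ be a unit vector orthogonal to $\mathfrak a$, and define $DX=0$ and $D|_{\mathfrak a}=\mathrm{id}$. This is a derivation: for $A,B\in\mathfrak a$ all terms of the rule vanish, and $D[X,A]=[X,A]=[X,DA]$ because $[X,A]\in\mathfrak a$. Now $\langle D\xi,\xi\rangle=|\xi_{\mathfrak a}|^2$ is only nonnegative, so \eqref{eq:der} says that a closed geodesic has $\xi_{\mathfrak a}\equiv0$. Then $\xi=cX$, and $c$ is a nonzero constant because $|\xi|$ is constant and $\xi$ is continuous. Hence $\gamma(t)=\gamma(0)\exp(ctX)$, which is not periodic because $\exp$ is injective.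
\end{proof}

In dimension at most $4$, cases (ii) and (iii) cover everything.

\begin{proof}[Proof of Theorem~\ref{thm:dim}(a)]
If $\mathfrak n$ has step at most $2$, apply Corollary~\ref{cor:none}(ii). Suppose the step is at least $3$. The series $\mathfrak n^j$ decreases strictly until it reaches $0$, since $\mathfrak n^{j+1}=\mathfrak n^j$ makes all later terms equal. So $\mathfrak n^2\supsetneq\mathfrak n^3\ne0$ and $\dim\mathfrak n^2\ge2$. Also $\dim\mathfrak n/\mathfrak n^2\ge2$: otherwise $\mathfrak n=\mathbb RX+\mathfrak n^2$, and then $\mathfrak n^2=[X,\mathfrak n^2]+[\mathfrak n^2,\mathfrak n^2]\subset\mathfrak n^3$. With $\dim\mathfrak n\le4$ this forces $\dim\mathfrak n=4$, $\dim\mathfrak n^2=2$, $\dim\mathfrak n^3=1$ and $\mathfrak n^4=0$.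

The line $\mathfrak n^3$ is central and has codimension one in $\mathfrak n^2$, so $\mathfrak n^2$ is abelian. Each $\operatorname{ad}_X$ maps $\mathfrak n^2$ into $\mathfrak n^3$ and kills $\mathfrak n^3$, which defines a linear map from $\mathfrak n$ to $\operatorname{Hom}(\mathfrak n^2/\mathfrak n^3,\mathfrak n^3)\cong\mathbb R$. The map is nonzero because $\mathfrak n^3\ne0$. Its kernel $\mathfrak c$, the centralizer of $\mathfrak n^2$, has dimension $3$ and contains $\mathfrak n^2$, so it is an ideal. Writing $\mathfrak c=\mathfrak n^2+\mathbb RY$, where $Y$ commutes with $\mathfrak n^2$, we see that $\mathfrak c$ is abelian. Apply Corollary~\ref{cor:none}(iii).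
\end{proof}

\section{A closed geodesic on a 3-step group}\label{sec:seven}

\subsection*{Choice of the algebra}
We want a plane that rotates against the central momentum $\zeta$. In step $2$ the component of $\xi$ in $[\mathfrak n,\mathfrak n]$ is constant and the rest of \eqref{eq:geo} is linear. In step $3$ that component can move, and the quadratic terms of \eqref{eq:geo} can act as a periodic force on another component. The simplest setting is a chain $q\to u\to z$ under bracketing with a complex direction $p$, with a circle of symmetries that fixes the central direction $z$. Let the circle rotate $p$ with weight $1$, and let $[p,u]$ be given by $\operatorname{Re}(\bar pu)$, so that $u$ has weight $1$. If $[p,q]$ is given by $pq$, then $q$ has weight $0$; if it is given by $\bar pq$, then $q$ has weight $2$. On a $3$-step chain $q$ lies outside $[\mathfrak n,\mathfrak n]$, so the $q$-component of the velocity of a closed curve has mean zero. With weight $0$ a uniformly rotating velocity has constant $q$-component, which would then vanish. So we take weight $2$ here; Section~\ref{sec:six} rescues weight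 $0$. Finally we add Heisenberg brackets from the $p$-plane and the $q$-plane to $z$, with coefficients $\alpha,\beta\in\mathbb R$ to be determined.

\subsection*{The group}
The maps $A_p(q,u,z)=(0,\bar pq,\operatorname{Re}(\bar pu))$ commute with each other, and $e^{A_p}(q,u,z)=(q,\,u+\bar pq,\,z+\operatorname{Re}(\bar pu)+\frac12\operatorname{Re}(\bar p^2q))$. The semidirect product defined by this action, with two Heisenberg terms added in the central coordinate, suggests the following product on $\mathbb C^3\times\mathbb R$:
\begin{gather*}
(p_0,q_0,u_0,z_0)\cdot(p,q,u,z)=\big(p_0+p,\ q_0+q,\ u_0+u+\bar p_0q,\ z_0+z+\varphi\big),\\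
\varphi=\operatorname{Re}(\bar p_0u)+\tfrac12\operatorname{Re}(\bar p_0^2q)-\tfrac\alpha2\operatorname{Im}(\bar p_0p)-\tfrac\beta2\operatorname{Im}(\bar q_0q).
\end{gather*}
We check associativity for $g_0$, $g=(p,q,u,z)$ and $g_1=(p_1,q_1,u_1,z_1)$. Both bracketings have $u$-component $u_0+u+u_1+\bar p_0q+(\bar p_0+\bar p)q_1$. For the $z$-component we need $\varphi(g_0,g)+\varphi(g_0g,g_1)=\varphi(g,g_1)+\varphi(g_0,gg_1)$. The two imaginary-part terms satisfy this because they are real-bilinear in additive coordinates. The remaining terms give
\[
\operatorname{Re}\big[\bar p_0u+\tfrac12\bar p_0^2q+(\bar p_0+\bar p)u_1+\tfrac12(\bar p_0+\bar p)^2q_1\big]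
\]
on the left and
\[
\operatorname{Re}\big[\bar pu_1+\tfrac12\bar p^2q_1+\bar p_0(u+u_1+\bar pq_1)+\tfrac12\bar p_0^2(q+q_1)\big]
\]
on the right, and these agree term by term after expanding the square. The origin is a two-sided identity, and $g_0g=0$ is solved successively for $p,q,u,z$ by polynomials in $g_0$. So we have a Lie group diffeomorphic to $\mathbb R^7$.

\subsection*{Coframe and brackets}
Put $\omega^p=dp$, $\omega^q=dq$, $\omega^u=du-\bar p\,dq$ and
\begin{equation}\label{eq:omz}
\omega^z=dz-\operatorname{Re}(\bar p\,du)+\tfrac12\operatorname{Re}(\bar p^2dq)+\tfrac\alpha2\rho_p+\tfrac\beta2\rho_q .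
\end{equation}
At the origin these equal $dp,dq,du,dz$. They are left-invariant. Indeed $L_{g_0}$ fixes $dp$ and $dq$, and sends $\omega^u$ to $du+\bar p_0dq-(\bar p_0+\bar p)dq=\omega^u$. It changes the terms of $\omega^z$ as follows:
\begin{align*}
dz&\ \text{ by }\ \operatorname{Re}(\bar p_0du)+\tfrac12\operatorname{Re}(\bar p_0^2dq)-\tfrac\alpha2\operatorname{Im}(\bar p_0dp)-\tfrac\beta2\operatorname{Im}(\bar q_0dq),\\
-\operatorname{Re}(\bar p\,du)&\ \text{ by }\ -\operatorname{Re}(\bar p_0du+\bar p\bar p_0dq+\bar p_0^2dq),\\
\tfrac12\operatorname{Re}(\bar p^2dq)&\ \text{ by }\ \operatorname{Re}(\bar p\bar p_0dq)+\tfrac12\operatorname{Re}(\bar p_0^2dq),\\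
\tfrac\alpha2\rho_p+\tfrac\beta2\rho_q&\ \text{ by }\ \tfrac\alpha2\operatorname{Im}(\bar p_0dp)+\tfrac\beta2\operatorname{Im}(\bar q_0dq),
\end{align*}
and the four changes add up to $0$. Differentiating, $d\omega^u=-d\bar p\wedge dq$ and
\[
d\omega^z=-\operatorname{Re}(d\bar p\wedge du)+\operatorname{Re}(\bar p\,d\bar p\wedge dq)+\alpha\Omega_p+\beta\Omega_q=-\operatorname{Re}(d\bar p\wedge\omega^u)+\alpha\Omega_p+\beta\Omega_q .
\]
Identify the Lie algebra $\mathfrak n_7$ with $\mathbb C^3\oplus\mathbb R$ through the coframe. By \eqref{eq:mc},
\begin{multline}\label{eq:br7}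
[(p,q,u,z),(p',q',u',z')]\\
=\big(0,\ 0,\ \bar pq'-\bar p'q,\ \operatorname{Re}(\bar pu'-\bar p'u)-\alpha\operatorname{Im}(\bar pp')-\beta\operatorname{Im}(\bar qq')\big).
\end{multline}
Brackets of the $p$-plane with the $q$-plane fill the $u$-plane, and brackets of the $p$-plane with the $u$-plane fill the $z$-axis. Hence $\mathfrak n_7^2=\{p=q=0\}$, $\mathfrak n_7^3=\{p=q=u=0\}\ne0$ and $\mathfrak n_7^4=0$: the group is $3$-step nilpotent for all $\alpha,\beta$.

\subsection*{The geodesic equation}
Take the metric $|\omega^p|^2+|\omega^q|^2+|\omega^u|^2+\lambda(\omega^z)^2$ with $\lambda>0$. Write $\xi=(a,b,c,e)$ and $\zeta=\lambda e$. For $Y=(a',b',c',e')$,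
\[
\langle\xi,[\xi,Y]\rangle=\operatorname{Re}\big(\bar c(\bar ab'-\bar a'b)\big)+\zeta\big[\operatorname{Re}(\bar ac'-\bar a'c)-\alpha\operatorname{Im}(\bar aa')-\beta\operatorname{Im}(\bar bb')\big].
\]
We collect the terms in $e',c',b',a'$, using \eqref{eq:im} for the imaginary parts, and compare with $\langle\dot\xi,Y\rangle=\operatorname{Re}(\bar a'\dot a+\bar b'\dot b+\bar c'\dot c)+\dot\zeta e'$. Equation \eqref{eq:geo} becomes
\begin{equation}\label{eq:geo7}
\dot\zeta=0,\qquad\dot c=\zeta a,\qquad\dot b=ac-\beta\zeta\,ib,\qquad\dot a=-\bar cb-\zeta c-\alpha\zeta\,ia .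
\end{equation}
In the equation for $b$, the term $-\beta\zeta\,ib$ is the Heisenberg term, which for $\beta\zeta>0$ would turn $b$ clockwise; the term $ac$ is the force that can overrule it.

\subsection*{Rotating solutions}
The maps $R_\theta(p,q,u,z)=(e^{i\theta}p,e^{2i\theta}q,e^{i\theta}u,z)$ preserve the product, fix $\omega^z$ and multiply the other forms by unit complex numbers, so they are isometric automorphisms. Accordingly we look for solutions of \eqref{eq:geo7} of the form
\[
\zeta=1,\qquad a=Ae^{it},\qquad b=Be^{2it},\qquad c=Ce^{it},\qquad C>0 .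
\]
The equation for $c$ gives $A=iC$. The equation for $b$ gives $2iB=iC^2-\beta iB$. The equation for $a$ gives $-C=-CB-C+\alpha C$. So we have a solution exactly when
\begin{equation}\label{eq:alg7}
A=iC,\qquad B=\alpha,\qquad C^2=\alpha(2+\beta),\qquad \lambda e=1 .
\end{equation}

Now we integrate. Take $p=Ce^{it}$ and $q=-\frac i2\alpha e^{2it}$, so that $\dot p=a$ and $\dot q=b$. Then $\dot u=c+\bar p\,\dot q=(1+\alpha)Ce^{it}$, and we take $u=-i(1+\alpha)Ce^{it}$. These three coordinates are $2\pi$-periodic. Along the curve,
\[
\operatorname{Re}(\bar p\dot u)=(1+\alpha)C^2,\qquad\tfrac12\operatorname{Re}(\bar p^2\dot q)=\tfrac\alpha2C^2,\qquad\rho_p(\dot p)=C^2,\qquad\rho_q(\dot q)=\tfrac12\alpha^2,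
\]
so \eqref{eq:omz} gives the analogue of \eqref{eq:heisdrift}:
\begin{equation}\label{eq:drift7}
\dot z=e+C^2-\tfrac14\beta\alpha^2 .
\end{equation}
Since $e=1/\lambda>0$, the first two terms push $z$ upward, as on the Heisenberg group. The last term is the area swept in the $q$-plane, where $q$ turns counterclockwise, and for $\beta>0$ it has the opposite sign. The drift vanishes when $e=\frac14\beta\alpha^2-\alpha(2+\beta)$. For $\alpha,\beta>0$ this number is positive if and only if $\beta(\alpha-4)>8$, and then $\lambda=1/e$ is a legitimate choice. If $\alpha=0$ then \eqref{eq:alg7} has no solution with $C>0$, and if $\beta=0$ then the drift is positive; so both Heisenberg terms are needed.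

\begin{proof}[Proof of Theorem~\ref{thm:seven}]
Let $N_7$ be the group above with $\alpha=8$ and $\beta=\frac52$, and let $\lambda=\frac14$. Then \eqref{eq:alg7} holds with $C=6$, $B=8$, $e=4$, and \eqref{eq:drift7} gives $\dot z=4+36-40=0$. So the non-constant $2\pi$-periodic curve
\begin{equation}\label{eq:gamma7}
\gamma(t)=\big(6e^{it},\ -4ie^{2it},\ -54ie^{it},\ 0\big)
\end{equation}
has left velocity $\xi=(6ie^{it},8e^{2it},6e^{it},4)$, which solves \eqref{eq:geo7} with $\zeta=1$. In numbers: $c=(54-48)e^{it}$ and $e=-324+144+144+40$ by \eqref{eq:omz}; and $\dot c=6ie^{it}=a$, $\dot b=16ie^{2it}=(36-20)ie^{2it}$, $\dot a=-6e^{it}=(-48-6+48)e^{it}$. By Lemma~\ref{lem:geo}, $\gamma$ is a closed geodesic. Its speed is $\sqrt{36+64+36+4}=\sqrt{140}$.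
\end{proof}

The curve \eqref{eq:gamma7} is the orbit $t\mapsto R_t\gamma(0)$ of the circle of isometries.

\begin{proof}[Proof of Theorem~\ref{thm:step}]
For $k\le2$ apply Corollary~\ref{cor:none}(ii), and for $k=3$ Theorem~\ref{thm:seven}. For $k>3$ let $\mathfrak f_k$ have basis $X,Y_1,\dots,Y_k$ with nonzero brackets $[X,Y_i]=Y_{i+1}$ for $i<k$. It is the semidirect product of $\mathbb RX$ with the abelian ideal spanned by the $Y_i$, and $\mathfrak f_k^{\,j}$ is spanned by $Y_j,\dots,Y_k$ for $j\ge2$, so $\mathfrak f_k$ is $k$-step. Let $F_k$ be its simply connected group, with any left-invariant metric. The product $N_7\times F_k$ is simply connected and $k$-step, the product metric is left-invariant, and $t\mapsto(\gamma(t),1)$ is a closed geodesic.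
\end{proof}

By Corollary~\ref{cor:none}(iii), no left-invariant metric on $F_k$ itself has a closed geodesic. So in each step $k\ge3$ both behaviors occur.

\section{A closed geodesic in dimension six}\label{sec:six}

To save a dimension, replace the complex direction $q$ of weight $2$ by a real direction $s$ of weight $0$. Its velocity component will be a nonzero constant, and this is compatible with closing up only if $s$ lies in $[\mathfrak n,\mathfrak n]$, where swept area can absorb it. So we make $s$ the Heisenberg bracket of the first plane with itself. The price is one more step and a second drift to cancel.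

\subsection*{The algebra}
For $\alpha\in\mathbb R$ let $\mathfrak n_6=\mathbb C\oplus\mathbb R\oplus\mathbb C\oplus\mathbb R$ with
\begin{multline}\label{eq:br6}
[(w,s,u,z),(w',s',u',z')]\\
=\big(0,\ -\operatorname{Im}(\bar ww'),\ ws'-w's,\ \operatorname{Re}(\bar wu'-\bar w'u)-\alpha\operatorname{Im}(\bar ww')\big).
\end{multline}
We check the Jacobi identity for $X_1,X_2,X_3$ with components $w_j,s_j,u_j,z_j$. Since $[X_2,X_3]$ has $w$-component $0$, the double bracket is
\[
[X_1,[X_2,X_3]]=\big(0,\ 0,\ -w_1\operatorname{Im}(\bar w_2w_3),\ \operatorname{Re}(\bar w_1w_2)s_3-\operatorname{Re}(\bar w_1w_3)s_2\big).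
\]
The cyclic sum of $w_1\operatorname{Im}(\bar w_2w_3)$ is an alternating real-trilinear function of three vectors in $\mathbb R^2$, so it vanishes. In the cyclic sum of the last component each $s_j$ appears twice with opposite coefficients, by the symmetry of $\operatorname{Re}(\bar ab)$. So $\mathfrak n_6$ is a Lie algebra. From \eqref{eq:br6}, $\mathfrak n_6^2=\{w=0\}$, $\mathfrak n_6^3=\{w=s=0\}$, $\mathfrak n_6^4=\{w=s=u=0\}$ and $\mathfrak n_6^5=0$. It is $4$-step, so it does not replace $N_7$ in step $3$.

\subsection*{Rotating solutions}
Take the inner product $|w|^2+\mu s^2+|u|^2+\lambda z^2$ with $\mu,\lambda>0$. Write $\xi=(a,b,c,e)$ with $b,e$ real, and put $\sigma=\mu b$, $\zeta=\lambda e$. For $Y=(a',b',c',e')$,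
\[
\langle\xi,[\xi,Y]\rangle=-\sigma\operatorname{Im}(\bar aa')+\operatorname{Re}\big(\bar c(ab'-a'b)\big)+\zeta\big[\operatorname{Re}(\bar ac'-\bar a'c)-\alpha\operatorname{Im}(\bar aa')\big],
\]
and collecting the terms in $e',c',b',a'$ turns \eqref{eq:geo} into
\begin{equation}\label{eq:geo6}
\dot\zeta=0,\qquad\dot c=\zeta a,\qquad\dot\sigma=\operatorname{Re}(\bar ca),\qquad\dot a=-\sigma\,ia-bc-\zeta c-\alpha\zeta\,ia .
\end{equation}
Try $\zeta=1$, $c=Ce^{it}$ with $C>0$, $a=iCe^{it}$ and $b$ constant. The first two equations hold, and so does the third because $\bar ca=iC^2$. The last reads $-C=\mu bC-bC-C+\alpha C$. So we have a solution exactly when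
\begin{equation}\label{eq:alg6}
(1-\mu)b=\alpha,\qquad\lambda e=1 .
\end{equation}

\subsection*{Integrating the velocity}
To decide whether the corresponding curve closes we do not need the group law; a solution of the structure equation \eqref{eq:mc} on $\mathbb R^6$ is enough. We use the fundamental theorem of calculus for Lie-group-valued maps \cite[Ch.~3, \S7]{Sharpe}: if $M$ is a simply connected manifold, $G$ a Lie group with Lie algebra $\mathfrak g$, and $\theta$ a $\mathfrak g$-valued $1$-form on $M$ with $d\theta(A,B)+[\theta(A),\theta(B)]=0$ for all tangent vectors $A,B$ at a point, then there is a smooth map $f\colon M\to G$ with $f^*\omega_G=\theta$. A closed curve $\kappa$ in $M$ then gives a closed curve $f\circ\kappa$ in $G$ with left velocity $\theta(\dot\kappa)$.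

On $\mathbb R^6$ with coordinates $(w,s,u,z)$ write $\rho=\rho_w$ and $\Omega=\Omega_w$. By \eqref{eq:br6}, a form $\theta=(\theta^w,\theta^s,\theta^u,\theta^z)$ with $\theta^w=dw$ satisfies the structure equation if and only if
\begin{equation}\label{eq:str6}
d\theta^s=\Omega,\qquad d\theta^u=-dw\wedge\theta^s,\qquad d\theta^z=-\operatorname{Re}(d\bar w\wedge\theta^u)+\alpha\Omega .
\end{equation}
We solve these one after another, correcting each natural first guess by multiples of $\rho$. With $w=x+iy$ we have $dw\wedge\rho=(x+iy)\Omega$ and $d|w|^2\wedge\rho=2(x^2+y^2)\Omega$, so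
\[
d\rho=2\Omega,\qquad d(w\rho)=3w\,\Omega,\qquad d(|w|^2\rho)=4|w|^2\Omega .
\]
Set
\begin{gather*}
\theta^s=ds+\tfrac12\rho,\qquad\theta^u=du-w\theta^s+\tfrac13w\rho,\\
\theta^z=dz-\operatorname{Re}(\bar w\theta^u)+\tfrac\alpha2\rho-\tfrac12|w|^2\theta^s+\tfrac18|w|^2\rho .
\end{gather*}
Then $d\theta^s=\Omega$ and $d\theta^u=-dw\wedge\theta^s-w\Omega+w\Omega$. Since $\theta^s$ is real, we have $-\operatorname{Re}(\bar w\,d\theta^u)=\operatorname{Re}(\bar w\,dw)\wedge\theta^s$, and $d(\frac12|w|^2)=\operatorname{Re}(\bar w\,dw)$. Hence
\begin{multline*}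
d\theta^z=-\operatorname{Re}(d\bar w\wedge\theta^u)+\operatorname{Re}(\bar w\,dw)\wedge\theta^s+\alpha\Omega\\
-\operatorname{Re}(\bar w\,dw)\wedge\theta^s-\tfrac12|w|^2\Omega+\tfrac12|w|^2\Omega ,
\end{multline*}
and \eqref{eq:str6} holds.

We now seek a closed curve $\kappa=(w,s,u,z)$ with $\theta(\dot\kappa)=\xi$. Take $w=Ce^{it}$, so that $\dot w=a$ and $\rho(\dot w)=C^2$. The condition $\theta^s(\dot\kappa)=b$ gives the first drift, $\dot s=b-\frac12C^2$, which vanishes if $C^2=2b$. Then $\sigma>0$, and $w$ turns counterclockwise, against the Heisenberg term $-\sigma\,ia$ in \eqref{eq:geo6}; this is why the area cancels $b$, in contrast with \eqref{eq:heisdrift}. Assume $C^2=2b$. The condition $\theta^u(\dot\kappa)=c$ gives $\dot u=(1+b-\frac13C^2)Ce^{it}=(1+\frac b3)Ce^{it}$, which has a periodic primitive. The condition $\theta^z(\dot\kappa)=e$ gives the second drift,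
\[
\dot z=e+C^2-\tfrac\alpha2C^2+\tfrac12C^2b-\tfrac18C^4=e-b\big(\alpha-2-\tfrac b2\big).
\]
By \eqref{eq:alg6} it vanishes when $e=b\big((\frac12-\mu)b-2\big)$, and this is positive when $\mu<\frac12$ and $b$ is large enough.

\begin{proof}[Proof of Theorem~\ref{thm:dim}(b)]
Let $N_6$ be the simply connected group of $\mathfrak n_6$ with $\alpha=7$, and let $\mu=\lambda=\frac18$. Take $b=8$, $C=4$, $e=8$. Then \eqref{eq:alg6} holds, so $\xi=(4ie^{it},8,4e^{it},8)$ solves \eqref{eq:geo6} with $\sigma=\zeta=1$; the last equation reads $-4e^{it}=(4-32-4+28)e^{it}$. Both drifts vanish, and the curve is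
\[
\kappa(t)=\big(4e^{it},\ 0,\ -\tfrac{44}3ie^{it},\ 0\big).
\]
In numbers, on $\dot\kappa$ we have $\rho=16$, $\theta^w=4ie^{it}$, $\theta^s=8$, $\theta^u=(\frac{44}3-32+\frac{64}3)e^{it}=4e^{it}$ and $\theta^z=-16+56-64+32=8$. Let $f\colon\mathbb R^6\to N_6$ satisfy $f^*\omega_{N_6}=\theta$. Then $f\circ\kappa$ is $2\pi$-periodic with left velocity $\xi\ne0$, so it is a closed geodesic by Lemma~\ref{lem:geo}. For $n>6$ take the product of $N_6$ with the flat group $\mathbb R^{n-6}$.
\end{proof}

\section{Dependence on the metric}\label{sec:metric}

The examples escape Corollary~\ref{cor:none}(i) not because their algebras lack gradings but because the gradings below are not orthogonal for the chosen metrics.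

\begin{proposition}\label{prop:metric}
Each of $N_6$ and $N_7$ carries left-invariant metrics with closed geodesics and left-invariant metrics without them.
\end{proposition}

\begin{proof}
Metrics with closed geodesics were found above. By Corollary~\ref{cor:none}(i) it suffices to exhibit a positive grading of each algebra and to take any inner product that makes it orthogonal. In both algebras let $\mathfrak v_3$ be the $u$-plane and $\mathfrak v_4$ the central $z$-axis.

In $\mathfrak n_6$ let $\mathfrak v_1=\{(w,0,0,0)\}$ and $\mathfrak v_2=\mathbb R(0,1,0,\alpha)$, with $\alpha=7$. By \eqref{eq:br6}, the bracket of $(w,0,0,0)$ with $(w',0,0,0)$ is $-\operatorname{Im}(\bar ww')(0,1,0,\alpha)$, with $(0,1,0,\alpha)$ it is $(0,0,w,0)$, and with $(0,0,u',0)$ it is $(0,0,0,\operatorname{Re}(\bar wu'))$. Two elements with $w=w'=0$ commute. So this is a positive grading, in fact a stratification.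

In $\mathfrak n_7$ let $\mathfrak v_1=\{(p,0,-\frac\alpha2ip,0)\}$ and $\mathfrak v_2=\{(0,q,0,0)\}$, with $\alpha=8$. By \eqref{eq:br7}, the bracket of two elements of $\mathfrak v_1$ has $u$-component $0$ and $z$-component
\[
-\tfrac\alpha2\operatorname{Re}(i\bar pp'-i\bar p'p)-\alpha\operatorname{Im}(\bar pp')=\alpha\operatorname{Im}(\bar pp')-\alpha\operatorname{Im}(\bar pp')=0 ,
\]
so $[\mathfrak v_1,\mathfrak v_1]=0$. The bracket of $(p,0,-\frac\alpha2ip,0)$ with $(0,q',0,0)$ is $(0,0,\bar pq',0)\in\mathfrak v_3$, and with $(0,0,u',0)$ it is $(0,0,0,\operatorname{Re}(\bar pu'))\in\mathfrak v_4$. Finally $[\mathfrak v_2,\mathfrak v_2]\subset\mathfrak v_4$ and $[\mathfrak v_2,\mathfrak v_3]=[\mathfrak v_3,\mathfrak v_3]=0$.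
\end{proof}

The proof works for every $\alpha$, and the brackets between the graded pieces do not involve $\alpha$. So $\alpha$ does not change the algebra up to isomorphism; it measures how far the metric of Section~\ref{sec:seven} or~\ref{sec:six} tilts the grading. For $\alpha=0$ the grading is orthogonal and there is no closed geodesic at all.

Theorem~\ref{thm:der} applies to the grading derivations $D$ and gives an independent check of both examples. In $\mathfrak n_7$, splitting $\xi$ into graded pieces gives $D(a,b,c,e)=(a,2b,3c+8ia,4e)$, and along \eqref{eq:gamma7}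
\[
\langle D\xi,\xi\rangle=36+128+(108-288)+16=0 .
\]
In $\mathfrak n_6$ we have $D(a,b,c,e)=(a,2b,3c,4e-14b)$, and along $f\circ\kappa$
\[
\langle D\xi,\xi\rangle=16+16+48+(32-112)=0 .
\]
In each case the only negative contribution, $-288$ or $-112$, is the term that $\alpha$ produces.

\begin{thebibliography}{9}

\bibitem{CG}
\emph{Closed Geodesics on Euclidean Homogeneous Spaces},
\texttt{https://vrs.amsi.org.au/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 84/\allowbreak 2019/\allowbreak 06/\allowbreak berichon-researchpaper.pdf}.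

\bibitem{Sharpe}
Sharpe, \emph{Differential Geometry}.

\end{thebibliography}
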